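\title{Meromorphic functions sharing zero and a small function with their derivative}


\begin{abstract}
Let $f$ be a non-constant meromorphic function in the plane and $\beta\not\equiv0,\infty$ a small function of $f$. It was conjectured that if $f$ and $f'$ share $0$ and $\beta$ ignoring multiplicities, then either $f\equiv f'$, or $\beta=a$ is constant and $f=2a/(1+ce^{-2z})$. We show that this is false for every constant $a\neq0$: the functions $f=aw^2$ with $w'=\frac12(1+w-w^2)$ are counterexamples. We then prove that any further exception satisfies $\overline N\big(r,\frac1{f-\beta}\big)\le\frac{85}{86}T(r,f)+S(r,f)$, and that for constant $\beta$ there is no exception among functions with few poles, in particular among entire functions.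
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, meromorphic means meromorphic in the whole complex plane. The equation $f=f'$ characterizes the functions $Ce^z$. How much of this equation can be recovered if we know only that $f$ and $f'$ take certain values at the same points?

We use the Nevanlinna functions $T(r,f)$, $m(r,f)$, $N(r,f)$, $\overline N(r,f)$, recalled in Section~\ref{sec:tools}. The characteristic $T(r,f)$ measures the growth of $f$, and $\overline N\big(r,\frac1{f-\beta}\big)$ counts the distinct solutions of $f=\beta$ in $|z|\le r$. We write $S(r,f)$ for any real quantity that is $o(T(r,f))$ as $r\to\infty$, possibly outside a set of $r$ of finite linear measure. A meromorphic function $\beta$ is a \emph{small function} of $f$ if $T(r,\beta)=S(r,f)$; constants are small when $f$ is not constant. Two non-constant meromorphic functions $f,g$ \emph{share $\beta$ IM} (ignoring multiplicities) if $f-\beta$ and $g-\beta$ have the same zeros, and they \emph{share $\beta$ CM} (counting multiplicities) if these zeros also have the same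 multiplicities.

For the pair $f,f'$ the value $0$ plays a special role, because a zero of $f$ of order $m$ is a zero of $f'$ of order $m-1$. Thus $f$ and $f'$ share $0$ CM exactly when neither has a zero, and they share $0$ IM exactly when every zero of $f$ is multiple and $f'$ vanishes nowhere else. Sharing a second function $\beta$ forces $f=f'$ at every solution of $f=\beta$. This is not quite enough to give $f\equiv f'$: for a constant $a\ne0$, consider the family
\begin{equation}\label{eq:fam1}
f(z)=\frac{2a}{1+ce^{-2z}},\qquad c\in\mathbb C\setminus\{0\}.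
\end{equation}
The following is known. If $f$ is non-constant, $\beta\not\equiv0,\infty$ is a small function of $f$, and $f,f'$ share $0$ CM and $\beta$ IM, then either $f\equiv f'$, or $\beta=a$ is constant and $f$ is of the form \eqref{eq:fam1}. Conjecture~3.2 of \cite{source} asserts that CM can be replaced by IM.

\begin{quote}
\textbf{Conjecture.} Let $f$ be a non-constant meromorphic function and $\beta\not\equiv0,\infty$ a small function of $f$. If $f$ and $f'$ share $0$ and $\beta$ IM, then either $f\equiv f'$, or $\beta=a$ is constant and $f$ is of the form \eqref{eq:fam1}.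
\end{quote}

The guess is reasonable. Under either hypothesis $f'/f$ has no zeros, and the weaker one admits only multiple zeros of $f$, so at most half as many distinct zeros as the growth of $f$ allows. It fails at the extreme, for functions all of whose zeros are double. For $a\neq0$ consider the family
\begin{equation}\label{eq:fam2}
f=a\,w^2,\qquad w'=\tfrac12(1+w-w^2),\qquad w\ \text{non-constant},
\end{equation}
which contains $f(z)=a\big(\frac12+\frac{\sqrt5}2\tanh\frac{\sqrt5\,z}4\big)^2$.

\begin{theorem}\label{thm:counter}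
For every $a\ne0$, every $f$ of the form \eqref{eq:fam2} shares $0$ and $a$ IM with $f'$, but $f\not\equiv f'$ and $f$ is not of the form \eqref{eq:fam1}. Hence the Conjecture is false, for every constant $\beta=a\neq0$.
\end{theorem}

The family \eqref{eq:fam2} is the only one missing, unless $f-\beta$ has markedly fewer distinct zeros than $T(r,f)$ allows.

\begin{theorem}\label{thm:main}
Let $f$ be a non-constant meromorphic function, let $\beta\not\equiv0,\infty$ be a small function of $f$, and let $f$ and $f'$ share $0$ and $\beta$ IM. Then one of the following holds: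
\begin{itemize}
\item[(i)] $f\equiv f'$;
\item[(ii)] $\beta=a$ is constant and $f$ is of the form \eqref{eq:fam1};
\item[(iii)] $\beta=a$ is constant and $f$ is of the form \eqref{eq:fam2};
\item[(iv)] $\overline N\big(r,\frac1{f-\beta}\big)\le\frac{85}{86}\,T(r,f)+S(r,f)$.
\end{itemize}
\end{theorem}

The functions in (i), (ii), (iii) do satisfy the hypotheses, and (iv) excludes (ii) and (iii); see Proposition~\ref{prop:converse}. We do not know whether (iv) can occur outside (i), and we do not claim that $\frac{85}{86}$ is sharp.

\begin{corollary}\label{cor:main}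
Under the hypotheses of Theorem~\ref{thm:main}, suppose that $\overline N\big(r,\frac1{f-\beta}\big)\ge\kappa\,T(r,f)$ for some $\kappa>\frac{85}{86}$ and all $r$ in a set of infinite measure; this holds if $\overline N\big(r,\frac1{f-\beta}\big)=T(r,f)+S(r,f)$. Then {\rm(i)}, {\rm(ii)} or {\rm(iii)} holds. For constant $\beta=a$, alternative {\rm(iv)} is equivalent to $m\big(r,\frac1{f-a}\big)\ge\frac1{86}T(r,f)-S(r,f)$.
\end{corollary}

For functions with few poles and constant $\beta$ the Conjecture holds, and only its first alternative occurs.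

\begin{theorem}\label{thm:poles}
Let $f$ be a non-constant meromorphic function with $\overline N(r,f)=S(r,f)$, for example an entire function, and let $a\ne0$ be a constant. If $f$ and $f'$ share $0$ and $a$ IM, then $f\equiv f'$.
\end{theorem}

Section~\ref{sec:riccati} finds both families by hand in a model problem and proves Theorem~\ref{thm:counter}; the model also supplies the auxiliary functions for the proof of Theorem~\ref{thm:main} in Section~\ref{sec:proof}. Theorem~\ref{thm:poles} is proved in Section~\ref{sec:poles}.

\section{Two families from Riccati equations}\label{sec:riccati}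

A solution of a Riccati equation with constant coefficients takes all values but one or two, so sharing conditions on it become identities between polynomials.

\begin{lemma}\label{lem:riccati}
Let $Q(t)=A(t-\rho_1)(t-\rho_2)$ with $A\ne0$. The non-constant meromorphic solutions of $w'=Q(w)$ are given by
\[
\frac{w-\rho_1}{w-\rho_2}=Ce^{A(\rho_1-\rho_2)z},\ \ C\ne0\quad(\rho_1\ne\rho_2),\qquad\quad w=\rho_1-\frac1{A(z-z_0)}\quad(\rho_1=\rho_2).
\]
Each of them omits $\rho_1,\rho_2$ and takes every other complex value.
\end{lemma}

\begin{proof}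
Let $\rho_1\ne\rho_2$ and $F=\frac{w-\rho_1}{w-\rho_2}$. Then $F'/F=(\rho_1-\rho_2)w'/\big((w-\rho_1)(w-\rho_2)\big)$, so $w'=Q(w)$ if and only if $F'/F=A(\rho_1-\rho_2)$. The map $t\mapsto\frac{t-\rho_1}{t-\rho_2}$ is a bijection of the Riemann sphere sending $\rho_1,\rho_2$ to $0,\infty$, and the exponential omits exactly $0$ and $\infty$. If $\rho_1=\rho_2$, the equation reads $\big(1/(w-\rho_1)\big)'=-A$.
\end{proof}

\subsection*{First model: $f'=Q(f)$} Let $f$ solve $f'=Q(f)$ with $Q$ quadratic, and let $f,f'$ share $0$ and $a\ne0$. A root of $Q(t)-a$ is not a root of $Q$, so $f$ takes it as a value; at such a point $f'=a$, hence $f=a$. Therefore $Q(t)-a=A(t-a)^2$. If $Q(0)\ne0$, then $f$ takes the value $0$ with $f'\neq0$; so $Q(0)=0$, which gives $A=-1/a$ and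
\begin{equation}\label{eq:ode1}
f'=\frac{f(2a-f)}a,\qquad f'-a=-\frac{(f-a)^2}a .
\end{equation}
By Lemma~\ref{lem:riccati} with $\rho_1=2a$, $\rho_2=0$, the non-constant solutions of \eqref{eq:ode1} satisfy $(f-2a)/f=Ce^{-2z}$; they are exactly the functions \eqref{eq:fam1}, with $c=-C$. They omit $0$ and $2a$, so \eqref{eq:ode1} shows that $f,f'$ have no zeros and share $a$.

\subsection*{Second model: $f=aw^2$, $w'=Q(w)$} To allow zeros we must make them multiple, and the cheapest way is to take a square. Now $f'=2awQ(w)$ and $Q(w)$ has no zeros, so $0$ is shared for every $Q$. Further $f-a=a(w-1)(w+1)$ and $f'-a=aP(w)$ with the cubic $P(t)=2tQ(t)-1$. The roots of $P$ are not roots of $Q$, so $w$ takes them as values, and sharing $a$ forces them to lie in $\{1,-1\}$. Replacing $w$ by $-w$ replaces $P(t)$ by $P(-t)$, so we may assume that $1$ is a multiple root. Since $P(0)=-1$, either $P=(t-1)^3$ or $P=-(t-1)^2(t+1)$. In the first case $Q=\frac12(t^2-3t+3)$ and $Q(-1)\ne0$, so $w$ takes the value $-1$, where $f=a$ but $f'\ne a$. In the second case $Q=\frac12(1+t-t^2)$,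 which is \eqref{eq:fam2}. With $\varphi_\pm=\frac{1\pm\sqrt5}2$, Lemma~\ref{lem:riccati} gives
\begin{equation}\label{eq:wsol}
\frac{w-\varphi_+}{w-\varphi_-}=Ce^{-\sqrt5\,z/2},\qquad C\ne0 .
\end{equation}
For the example in the introduction put $w=\frac12+y$, so that $1+w-w^2=\frac54-y^2$; then $y=\frac{\sqrt5}2\tanh\frac{\sqrt5\,z}4$ has $y'=\frac58\big(1-\tanh^2\frac{\sqrt5\,z}4\big)=\frac12\big(\frac54-y^2\big)$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
For $f$ as in \eqref{eq:fam2},
\[
f'=a\,w(1+w-w^2),\qquad f-a=a(w-1)(w+1),\qquad f'-a=-a(w-1)^2(w+1).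
\]
Poles of $w$ are poles of $f$ and $f'$. Since $w$ omits the roots $\varphi_\pm$ of $1+t-t^2$, both $f=0$ and $f'=0$ are equivalent to $w=0$. Both $f=a$ and $f'=a$ are equivalent to $w=\pm1$. The value $w=0$ is taken, so $f$ has zeros (double ones, since $w'=\frac12$ there), whereas the functions \eqref{eq:fam1} and $Ce^z$ have none.
\end{proof}

\subsection*{What is constant on each family} At a point where $f=a$ we have $f'-f=0$, so the quotient $v=(f'-f)/(f-a)$ is a natural object. On the first family, \eqref{eq:ode1} gives $f'-f=-f(f-a)/a$. On the second, $f'-f=aw(1-w^2)=-w(f-a)$. Hence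
\begin{equation}\label{eq:invariants}
\frac vf=-\frac1a\ \text{ on \eqref{eq:fam1}},\qquad\qquad v=-w\ \text{ and }\ \frac{v^2}f=\frac1a\ \text{ on \eqref{eq:fam2}}.
\end{equation}
The proof of Theorem~\ref{thm:main} studies $X=v/f$ and $Y=v^2/f$ for a general $f$, and shows that one of them degenerates as in \eqref{eq:invariants} unless (iv) holds.

\section{Tools from Nevanlinna theory}\label{sec:tools}

For meromorphic $h\not\equiv0$, $\operatorname{ord}_zh$ is the order of $h$ at $z$ (positive at zeros, negative at poles); $\operatorname{ord}_z0=\infty$. For an integer-valued function $\nu$ on $\mathbb C$ with discrete support put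
\[
N(r,\nu)=\sum_{0<|z|\le r}\nu(z)\log\frac r{|z|}+\nu(0)\log r .
\]
We always take $r\ge1$. Then the weights are nonnegative, so a pointwise inequality between such functions $\nu$ may be summed. The counting function $N(r,h)$ is $N(r,\nu)$ with $\nu$ the pole order of $h$, and $\overline N(r,h)$ counts each pole once. Write $\langle u\rangle=\frac1{2\pi}\int_0^{2\pi}u(re^{i\theta})\,d\theta$ and $\log^+=\max(\log,0)$. Then $m(r,h)=\langle\log^+|h|\rangle$ and $T(r,h)=m(r,h)+N(r,h)$. We use the following textbook facts.
\begin{itemize}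
\item[(F1)] \emph{Jensen's formula.} $\langle\log|h|\rangle=N(r,\operatorname{ord}h)+O(1)=N(r,1/h)-N(r,h)+O(1)$. As $\langle\log|h|\rangle=m(r,h)-m(r,1/h)$, this says $T(r,1/h)=T(r,h)+O(1)$.
\item[(F2)] Each of $m,N,T$ is subadditive under products, and under sums up to $O(1)$; also $T(r,h^2)=2T(r,h)$. Hence a M\"obius transformation changes $T$ by $O(1)$, and $T(r,h^2\pm h)=2T(r,h)+O(1)$ because $h^2\pm h=(h\pm\frac12)^2-\frac14$.
\item[(F3)] $T(r,h)$ is nondecreasing, and unbounded if $h$ is not constant. If $h$ is rational then $T(r,h)=O(\log r)$; otherwise $\log r=o(T(r,h))$.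
\item[(F4)] \emph{Lemma on the logarithmic derivative.} $m(r,h'/h)=O\big(\log r+\log^+T(r,h)\big)$ outside a set of finite measure.
\end{itemize}

Fix a non-constant $f$, write $T=T(r,f)$, and let $S$ denote any quantity $S(r,f)$, of either sign and not the same at each occurrence. Finite sums of such quantities are again $S$, $O(1)=S$, and $T=S$ is impossible. Call $h$ \emph{admissible} if $T(r,h)=O(T)$ outside a set of finite measure.

\begin{lemma}\label{lem:tools}
\begin{itemize}
\item[(a)] If $h\not\equiv0$ is admissible, then $m(r,h'/h)=S$, $\,T(r,h')\le2T(r,h)+S$, and $T(r,h'/h)=\overline N(r,h)+\overline N(r,1/h)+S\le 2T(r,h)+S$.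
\item[(b)] The admissible functions form a field closed under differentiation, and so do the small functions.
\item[(c)] If $\alpha\not\equiv0$ is small, then $N(r,|\operatorname{ord}\alpha|)=S$.
\item[(d)] If $AU^2+BU+C\equiv0$ with small $A,B,C$, not all $\equiv0$, then $U$ is small.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $f$ is transcendental, $m(r,h'/h)=S$ by (F3) and (F4). If $f$ is rational, then $T(r,h)=O(\log r)$ outside a set of finite measure, so $h$ is rational by (F3), and $h'/h$ is bounded near $\infty$. Next, $m(r,h')\le m(r,h)+m(r,h'/h)$ and $N(r,h')=N(r,h)+\overline N(r,h)$. Finally $h'/h$ has simple poles exactly at the zeros and poles of $h$. Part (b) follows from (F1), (F2) and (a), and (c) from $N(r,\alpha)+N(r,1/\alpha)\le2T(r,\alpha)+O(1)$. (d) If $A\not\equiv0$, then $\big(U+\frac B{2A}\big)^2$ is small, hence so is $U+\frac B{2A}$. If $A\equiv0$, then $B\not\equiv0$ and $U=-C/B$.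
\end{proof}

Every auxiliary function below is a rational expression in $f,\beta$ and their derivatives, hence admissible, and Lemma~\ref{lem:tools}(a) applies to it.

\begin{lemma}\label{lem:exp}
For constants $\lambda,C,b\neq0$ we have $m\big(r,1/(Ce^{\lambda z}-b)\big)=O(1)$.
\end{lemma}

\begin{proof}
After scaling, $\lambda=C=1$. The function $e^z-b$ has period $2\pi i$, has simple zeros forming a set $Z=z_0+2\pi i\mathbb Z$, and tends to $-b$ and $\infty$ as $\operatorname{Re}z\to-\infty$ and $+\infty$. So $|e^z-b|\ge\varepsilon\min(1,\operatorname{dist}(z,Z))$ for some $\varepsilon>0$. The points with $\operatorname{dist}(z,Z)<1$ lie in a vertical strip of width $2$, which a large circle $|z|=r$ meets in two arcs of bounded length, and the integral of $\log^+(1/\operatorname{dist}(z,Z))$ along such an arc is bounded. Thus $m\le\log^+(1/\varepsilon)+O(1/r)$.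
\end{proof}

\begin{proposition}\label{prop:converse}
The functions in {\rm(i)}, {\rm(ii)}, {\rm(iii)} of Theorem~\ref{thm:main} share $0$ and $\beta$ IM with their derivative. In {\rm(ii)} and {\rm(iii)}, $\overline N\big(r,\frac1{f-a}\big)=T(r,f)+O(1)$, so {\rm(iv)} fails.
\end{proposition}

\begin{proof}
Sharing is trivial in (i) and was proved in Section~\ref{sec:riccati} for (ii) and (iii). At a zero of $f-a$ we have $f'=a\ne0$, so the zero is simple, and by (F1) it suffices to show $m\big(r,\frac1{f-a}\big)=O(1)$. In (ii), $\frac a{f-a}=\frac2{1-u}-1$ with $u=ce^{-2z}$. In (iii), let $u$ be the right side of \eqref{eq:wsol}. For $t\ne\varphi_\pm$, $\frac1{w-t}$ is a M\"obius function of $u$ with its pole at some $u_t\ne0,\infty$, so it has the form $A+\frac B{u-u_t}$; and $\frac a{f-a}=\frac1{w-1}\cdot\frac1{w+1}$. Lemma~\ref{lem:exp} applies in both cases.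
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]
If (iv) held, then $(\kappa-\frac{85}{86})T\le S$ on a set of infinite measure. Removing the exceptional set leaves an unbounded set, on which this is absurd for large $r$. For constant $\beta=a$ the zeros of $f-a$ are simple, so $\overline N\big(r,\frac1{f-a}\big)=T-m\big(r,\frac1{f-a}\big)+O(1)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Assume the hypotheses of Theorem~\ref{thm:main} and $f\not\equiv f'$. Put
\[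
\Delta=T-\overline N\big(r,\tfrac1{f-\beta}\big).
\]
Alternative (iv) is the inequality $T\le86\Delta+S$, so the task is to bound $T$ by a multiple of $\Delta$. There are three steps. A differential expression $\Xi$ in $X$ either vanishes, which gives (ii), or bounds the number of simple poles of $f$ by $4\Delta+S$. Simple poles of $f$ are the main source of poles of $Y$, so $T(r,Y)\le6\Delta+S$. Finally $f=v^2/Y$, where $v$ satisfies a Riccati equation whose coefficients are controlled by $\Delta$, and either $v$ is controlled by $\Delta$ as well or the equation is that of \eqref{eq:fam2}. On a first reading take $\beta$ constant: then the exceptional set $E$ below is empty and $N_E=0$.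

\subsection{The logarithmic derivative}\label{ss:L}

Let $L=f'/f$, and put
\[
p=\overline N(r,f),\qquad q=\overline N(r,1/f),\qquad \mu=m(r,f),
\]
and let $p_1$ be the counting function of the simple poles of $f$.

\begin{lemma}\label{lem:L}
If $f$ and $f'$ share $0$ IM, then $L$ has no zeros, and its poles are simple and lie exactly at the zeros and poles of $f$. Moreover $m(r,L)=S$,
\[
\langle\log|L|\rangle=-(p+q)+O(1),\qquad p+q\le T+\tfrac12p_1+O(1).
\]
\end{lemma}

\begin{proof}
Where $f\ne0,\infty$, the derivative $f'$ is finite and, by sharing, nonzero. At zeros and poles of $f$, $L$ has a simple pole. Jensen's formula gives the mean of $\log|L|$. All zeros of $f$ are multiple, so $2q\le N(r,1/f)\le T+O(1)$, and $2p-p_1\le N(r,f)\le T$.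
\end{proof}

So $L$ is never large in the mean, and it is small in the mean by the amount $p+q$. This is the gain that the first step exploits.

\subsection{The exceptional set}\label{ss:E}

At a zero of $f-\beta$ we have $f'=\beta$, so $(f-\beta)'=\beta-\beta'$. If $\beta'\equiv\beta$, all zeros of $f-\beta$ are multiple, $\overline N\big(r,\frac1{f-\beta}\big)\le\frac12T+S$, and (iv) holds. \emph{From now on $\beta'\not\equiv\beta$.}

Let $E$ be the set of zeros and poles of $\beta$ and zeros of $\beta'-\beta$. Put
\[
\ell(z)=1+|\operatorname{ord}_z\beta|+|\operatorname{ord}_z(\beta'-\beta)|\quad(z\in E),\qquad \ell(z)=0\quad(z\notin E).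
\]
By Lemma~\ref{lem:tools}(b),(c), $N(r,\ell)=S$. Off $E$, the functions $\beta$ and $\beta'-\beta$ are finite and nonzero, so
\begin{equation}\label{eq:offE}
\text{a zero of $f-\beta$ off $E$ is simple, and $L=1$ there.}
\end{equation}
At any point let $n\ge0$ be the pole order of $f$ and $k\ge0$ the order of the zero of $f-\beta$. On $E$ we have $\operatorname{ord}\beta>-\ell$ and $\operatorname{ord}\beta'\ge-\ell$, which gives two cases:
\begin{itemize}
\item[(E1)] if $n>\ell$, then $n\ge2$, $\operatorname{ord}(f-\beta)=-n$ and $\operatorname{ord}(L-1)=-1$;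
\item[(E2)] if $n\le\ell$, then $f$, $f-\beta$, $f-\beta'$ have order $\ge-\ell$, and $\operatorname{ord}\frac1{f-\beta}\ge-k$.
\end{itemize}
The points of $E$ are few, but the multiplicity $k$ at such a point is not bounded in terms of $\beta$. We therefore keep track of $N_E$, the counting function of the zeros of $f-\beta$ in $E$ with multiplicity. By \eqref{eq:offE}, $N\big(r,\frac1{f-\beta}\big)=\overline N\big(r,\frac1{f-\beta}\big)+N_E+S$, and $T\big(r,\frac1{f-\beta}\big)=T+S$, so
\begin{equation}\label{eq:Delta}
m\big(r,\tfrac1{f-\beta}\big)+N_E=\Delta+S .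
\end{equation}

\subsection{The function $X$ and the first family}\label{ss:X}

Let
\[
X=\frac{f'-f}{f(f-\beta)}=\frac{L-1}{f-\beta}\not\equiv0 .
\]
On the family \eqref{eq:fam1} $X$ is constant, so we differentiate: $(f-\beta)^2X'=L'(f-\beta)-(L-1)(Lf-\beta')$. To use Lemma~\ref{lem:L} we want to take out a factor $L$ and keep a cofactor whose proximity function is at most $\mu+S$. The term $(L-1)\beta'$ is in the way, and adding $\beta'(L-1)^2$ turns it into $L(L-1)\beta'$. So we put $\Xi=X'+\beta'X^2$ and obtain
\begin{equation}\label{eq:K}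
(f-\beta)^2\,\Xi=LK,\qquad K=\frac{L'}L\,(f-\beta)-(L-1)(f-\beta').
\end{equation}

\begin{proposition}\label{prop:Xi0}
If $\Xi\equiv0$, then {\rm(ii)} holds.
\end{proposition}

\begin{proof}
The equation $\Xi\equiv0$ says $(1/X)'=\beta'$, so $1/X=\beta-b$ with a constant $b\not\equiv\beta$. Thus $(\beta-b)(f'-f)=f(f-\beta)$, that is,
\begin{equation}\label{eq:ric}
(\beta-b)f'=f(f-b),\qquad(\beta-b)(f'-\beta)=(f-\beta)(f+\beta-b).
\end{equation}
As in the first model, the right side has a second root $\gamma=b-\beta\not\equiv0$, and we show that it must coincide with $\beta$. Suppose $\gamma\not\equiv\beta$. If $f(z)=\gamma(z)$ at a point that is not a zero or pole of $\beta$, $\gamma$, $\gamma-\beta$, then \eqref{eq:ric} gives $f'(z)=\beta(z)$ while $f(z)\ne\beta(z)$, contrary to sharing. So $h=f-\gamma$ has $\overline N(r,1/h)=S$, and $T(r,h)=T+S$. Substituting $f=h+\gamma$, $f'=h'-\beta'$, $f-b=h-\beta$ in the first equation of \eqref{eq:ric} gives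
\begin{equation}\label{eq:h}
h'+\frac{h^2}\gamma+\frac{\gamma-\beta}\gamma\,h=\beta+\beta' .
\end{equation}

\emph{Case $\beta+\beta'\not\equiv0$.} A solution of \eqref{eq:h} can neither stay close to $0$ nor vanish to high order. Indeed,
\[
\frac1h=\frac1{\beta+\beta'}\Big(\frac{h'}h+\frac h\gamma+\frac{\gamma-\beta}\gamma\Big).
\]
Only the arcs where $|h|<1$ contribute to $m(r,1/h)$, and there $|h/\gamma|\le|1/\gamma|$, so $m(r,1/h)=S$. At a zero of $h$ of order $j$, each term on the left of \eqref{eq:h} has order at least $j-1-|\operatorname{ord}\gamma|-|\operatorname{ord}(\gamma-\beta)|$, so $j\le1+|\operatorname{ord}(\beta+\beta')|+|\operatorname{ord}\gamma|+|\operatorname{ord}(\gamma-\beta)|$ and $N(r,1/h)\le\overline N(r,1/h)+S=S$. Hence $T(r,h)=S$, a contradiction.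

\emph{Case $\beta'=-\beta$.} Then $\beta=Ce^{-z}$ with $C\ne0$. If $b\ne0$, \eqref{eq:ric} gives
\[
\frac{f'}{f-b}-\frac{f'}f=\frac b{\beta-b}=\frac{be^z}{C-be^z},
\]
so $\frac{f-b}f\,(C-be^z)$ has logarithmic derivative $0$ and is constant. If $b=0$, then $(1/f)'=-1/\beta=-e^z/C$. In both cases $f$ is a M\"obius function of $e^z$, and so of $\beta$. Then $T=T(r,\beta)+O(1)=S$, a contradiction.

Therefore $b\equiv2\beta$. So $\beta=a$ is constant, and \eqref{eq:ric} becomes \eqref{eq:ode1}, whose non-constant solutions are the functions \eqref{eq:fam1}.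
\end{proof}

\subsection{Counting simple poles}\label{ss:p1}

If $\Xi\not\equiv0$, we compute $\langle\log|\Xi|\rangle$ in two ways: from below by Jensen's formula and the local orders of $\Xi$, from above by \eqref{eq:K}.

\begin{proposition}\label{prop:p1}
If $\Xi\not\equiv0$, then
\begin{equation}\label{eq:seven}
T+p_1\le p+q+2\Delta+S,
\end{equation}
and consequently $p_1\le4\Delta+S$.
\end{proposition}

\begin{proof}
\emph{Orders off $E$}, where $\beta\neq0,\infty$ and $\beta'\ne\infty$. At a zero of $f$, $X$ has a simple pole and $\operatorname{ord}\Xi\ge-2$. At a pole of $f$ of order $n$, $\operatorname{ord}X=n-1\ge0$, so $\operatorname{ord}X'\ge(n-2)^+$ and $\operatorname{ord}\beta'X^2\ge2n-2\ge(n-2)^+$, where $t^+=\max(t,0)$. At a zero of $f-\beta$, $X$ is regular by \eqref{eq:offE}, and at all other points $X$ is regular because $L$ is finite and $f\neq\beta$.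

\emph{Orders on $E$.} In case (E1), $\operatorname{ord}X=n-1$, so $\operatorname{ord}\Xi\ge\min(n-2,\,2n-2-\ell)=n-2$. In case (E2), $L'/L$ and $L-1$ have order $\ge-1$, so $\operatorname{ord}K\ge-\ell-1$, and \eqref{eq:K} gives $\operatorname{ord}\Xi\ge-\ell-2-2k$. Since $\ell\ge1$ and $(n-2)^+\le\ell$, this is at least $(n-2)^+-4\ell-2k$.

\emph{Lower bound.} The function $(n-2)^+$ has counting function $N(r,f)-2p+p_1$, since $(n-2)^+$ equals $n-2$ for $n\ge2$ and $n-2+1$ for $n=1$. With $N(r,f)=T-\mu$, Jensen's formula gives
\[
\langle\log|\Xi|\rangle\ge-2q+(T-\mu-2p+p_1)-2N_E-S .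
\]

\emph{Upper bound.} Write $K=\big(\frac{L'}L-L+1\big)f-\frac{L'}L\beta+(L-1)\beta'$. All factors except $f$ have $m=S$, so $\langle\log|K|\rangle\le m(r,K)\le\mu+S$. By \eqref{eq:Delta},
\[
\langle\log|f-\beta|\rangle=m(r,f-\beta)-m\big(r,\tfrac1{f-\beta}\big)=\mu-\Delta+N_E+S .
\]
With Lemma~\ref{lem:L} and \eqref{eq:K},
\[
\langle\log|\Xi|\rangle\le-(p+q)+\mu-2(\mu-\Delta+N_E)+S .
\]
Both bounds contain $-\mu-2N_E$, and what remains is \eqref{eq:seven}. Inserting $p+q\le T+\frac12p_1+O(1)$ gives $\frac12p_1\le2\Delta+S$.
\end{proof}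

On the family \eqref{eq:fam2}, $X=-1/(aw)$ and $\Xi=(1+w-w^2)/(2aw^2)$. This function has double poles at the zeros of $f$, the value $-1/(2a)$ at the (double) poles of $f$, and no zeros, so every local bound in the proof is attained. In general, \eqref{eq:seven} shows that small $\Delta$ forces $p+q$ up to its maximum, so that $f$ resembles this family.

\subsection{The function $Y$}\label{ss:Y}

A function whose zeros and poles are nearly all double should be a square up to a factor of slow growth. By \eqref{eq:invariants} the candidate for the square root is $v$. Put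
\[
v=\frac{f'-f}{f-\beta}=(L-1)\frac f{f-\beta},\qquad Y=\frac{v^2}f=(L-1)^2\frac f{(f-\beta)^2},\qquad\tau=T(r,Y).
\]
Neither $v$ nor $Y$ vanishes identically, and $f=v^2/Y$ gives
\begin{equation}\label{eq:Tv}
T\le2T(r,v)+\tau+O(1).
\end{equation}

\begin{lemma}\label{lem:Y}
We have $\tau\le p_1+2\Delta+S$ and $m(r,v)\le\Delta+S$.
\end{lemma}

\begin{proof}
Since $\frac f{f-\beta}=1+\frac\beta{f-\beta}$ and $m(r,L)=S$, we get $m(r,v)\le m\big(r,\frac1{f-\beta}\big)+S\le\Delta+S$ by \eqref{eq:Delta}, and $m(r,Y)\le2m\big(r,\frac1{f-\beta}\big)+S$. Off $E$: at a zero of $f$ of order $j\ge2$, $\operatorname{ord}Y=j-2\ge0$; at a pole of order $n$, $\operatorname{ord}Y=-2-n+2n=n-2$, which is negative only for $n=1$; at a zero of $f-\beta$, $Y$ is regular by \eqref{eq:offE}; elsewhere $Y$ is regular. On $E$: $\operatorname{ord}Y=n-2\ge0$ in case (E1), and $\operatorname{ord}Y\ge-2-\ell-2k\ge-3\ell-2k$ in case (E2). So $N(r,Y)\le p_1+2N_E+S$. Adding and using \eqref{eq:Delta} gives the bound for $\tau$.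
\end{proof}

\subsection{The Riccati equation for $v$}\label{ss:v}

By \eqref{eq:Tv} it remains to bound $T(r,v)$. The definition of $v$ says $f'=f+v(f-\beta)$. Substituting $f=v^2/Y$ on the right gives the first identity below; comparing it with $f'=2vv'/Y-v^2Y'/Y^2$ gives the second:
\begin{equation}\label{eq:D}
f'=\frac{vD}Y,\qquad 2v'=D+\frac{Y'}Y\,v,\qquad\text{where } D=v^2+v-\beta Y\not\equiv0 .
\end{equation}
If $Y$ and $\beta$ are constant, then $2v'=D$, the function $D$ has no zeros by Lemma~\ref{lem:riccati}, and $D'=(v+\frac12)D$. Both properties persist up to error terms.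

\emph{Zeros of $D$.} Let $D(z)=0$, where $z$ is not a zero or pole of $Y$ or $\beta$. Then $v(z)$ is finite, since otherwise $D$ has a pole, and $v(v+1)=\beta Y\ne0$ gives $v(z)\ne0$. So $f(z)\ne0,\infty$ while $f'(z)=0$ by \eqref{eq:D}, contrary to the sharing of $0$. Hence
\begin{equation}\label{eq:zerosD}
\overline N(r,1/D)\le\overline N(r,Y)+\overline N(r,1/Y)+S\le2\tau+S .
\end{equation}

\emph{Equation for $D$.} We have $D'=(2v+1)v'-\beta'Y-\beta Y'$. By \eqref{eq:D} and the identity $(2v+1)v=2D-v+2\beta Y$,
\[
(2v+1)v'=\big(v+\tfrac12\big)D+\frac{Y'}{2Y}\,(2D-v+2\beta Y).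
\]
The terms $\beta Y'$ cancel, and
\begin{equation}\label{eq:W}
D'=\Big(v+\frac12+\frac{Y'}Y\Big)D+W,\qquad W=-\frac12\frac{Y'}Y\,v-\beta'Y .
\end{equation}
The point is that $D$ is quadratic in $v$ while the remainder $W$ is linear. Equation \eqref{eq:W} transfers smallness and multiple zeros of $D$ to $W$, so that $T(r,D)$, roughly $2T(r,v)$, is bounded by $T(r,W)$, roughly $T(r,v)$.

\begin{proposition}\label{prop:W}
\begin{itemize}
\item[(a)] If $W\not\equiv0$, then $T\le14\tau+2\Delta+S$.
\item[(b)] If $W\equiv0$ and $Y'\not\equiv0$, then $T\le7\tau+S$.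
\item[(c)] If $W\equiv0$ and $Y'\equiv0$, then {\rm(iii)} holds.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By \eqref{eq:W}, $\frac WD=\frac{D'}D-v-\frac12-\frac{Y'}Y$, so Lemma~\ref{lem:Y} gives $m(r,W/D)\le\Delta+S$ and
\[
m(r,1/D)\le m(r,1/W)+\Delta+S .
\]
Let $D$ have a zero of order $s$ at $z$, and read \eqref{eq:W} as a formula for $W$. If $v(z)\neq\infty$, the coefficient of $D$ has order $\ge-1$, so $\operatorname{ord}W\ge s-1$. If $v$ has a pole of order $j\ge1$, then $\operatorname{ord}W\ge s-j$; and $\beta Y=v^2+v-D$ has a pole of order $2j$. In both cases $s$ is at most $1+(\operatorname{ord}W)^+$ plus half the pole order of $\beta Y$. With \eqref{eq:zerosD},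
\[
N(r,1/D)\le\overline N(r,1/D)+N(r,1/W)+\tfrac12N(r,\beta Y)\le N(r,1/W)+\tfrac52\tau+S .
\]
Adding the two estimates and using (F1), $T(r,D)\le T(r,W)+\frac52\tau+\Delta+S$. By Lemma~\ref{lem:tools}(a), $T(r,Y'/Y)\le2\tau+S$, so $T(r,W)\le T(r,v)+3\tau+S$. By (F2), $2T(r,v)\le T(r,D)+T(r,\beta Y)+O(1)\le T(r,D)+\tau+S$. Together,
\[
2T(r,v)\le T(r,v)+\big(1+\tfrac52+3\big)\tau+\Delta+S ,
\]
so $T(r,v)\le\frac{13}2\tau+\Delta+S$, and \eqref{eq:Tv} gives (a).

(b) Here $v=-2\beta'\,Y\cdot(Y/Y')$, so $T(r,v)\le\tau+T(r,Y'/Y)+S\le3\tau+S$. Apply \eqref{eq:Tv}.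

(c) Now $Y$ is a nonzero constant and $\beta'Y\equiv0$, so $\beta=a$ is constant. By \eqref{eq:D}, $2v'=D=v^2+v-aY$, and $v$ is not constant because $f=v^2/Y$ is not. It remains to find $Y$. The polynomial $t^2+t-aY$ has the value $-aY\ne0$ at $t=-1$, so $v$ takes the value $-1$ by Lemma~\ref{lem:riccati}. At such a point $f=1/Y$, $D=-aY$ and $f'=vD/Y=a$. Sharing gives $f=a$, so $Y=1/a$. Then $f=av^2$, $2v'=v^2+v-1$, and $w=-v$ satisfies \eqref{eq:fam2}.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Let $f\not\equiv f'$. The case $\beta'\equiv\beta$ gave (iv) in Section~\ref{ss:E}, and $\Xi\equiv0$ gives (ii). Otherwise $\tau\le6\Delta+S$ by Proposition~\ref{prop:p1} and Lemma~\ref{lem:Y}. In case (a) of Proposition~\ref{prop:W}, $T\le86\Delta+S$, which is (iv). In case (b), $T\le42\Delta+S$, so $\overline N\big(r,\frac1{f-\beta}\big)\le\frac{41}{42}T+S\le\frac{85}{86}T+S$. Case (c) is (iii).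
\end{proof}

\subsection{The role of the hypotheses}\label{ss:hyp}

The sharing hypothesis consists of four implications. That $f=0$ implies $f'=0$ gives $2q\le T+O(1)$ and the regularity of $Y$ at zeros of $f$. The converse makes $L$ zero-free and gives \eqref{eq:zerosD}. That $f=\beta$ implies $f'=\beta$ gives \eqref{eq:offE}. The last implication, from $f'=\beta$ to $f=\beta$, enters only in the two degenerate cases, where it fixes the constants $b=2a$ and $Y=1/a$. Without it each family acquires a parameter. For any constant $b\neq a$, a non-constant solution of $(a-b)f'=f(f-b)$ omits $0$ and $b$ and has $f'=a$ where $f=a$. For any constant $Y\ne0$, the function $f=v^2/Y$ with $2v'=v^2+v-aY$ satisfies $f'=2vv'/Y=f+v(f-a)$, and $v'$ has no zeros. In both cases the first three implications hold.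

Smallness of $\beta$ cannot be dropped. Let $f=1/(1-e^z)$ and $\beta=e^{-z}$. Then $f$ and $f'=e^z/(1-e^z)^2$ have no zeros, and both $f=\beta$ and $f'=\beta$ are equivalent to $e^z=\frac12$. By Lemma~\ref{lem:exp}, $\overline N\big(r,\frac1{f-\beta}\big)=T(r,e^z)+O(1)=T(r,f)+O(1)$, so none of (i)--(iv) holds. This $f$ belongs to the case $\beta'=-\beta$, $b=0$ of Proposition~\ref{prop:Xi0}.

\section{Functions with few poles}\label{sec:poles}

The families \eqref{eq:fam1} and \eqref{eq:fam2} show that the condition on the poles in Theorem~\ref{thm:poles} cannot be dropped. The theorem does not follow from the estimates above: with $p=S$ and $2q\le T+O(1)$, inequality \eqref{eq:seven} yields $\Delta\ge\frac14T-S$, which is alternative (iv) and no contradiction. What is new is that a multiple of $X$ becomes a small function. Then $f$ is a rational function of $L$ with small coefficients, and the hypotheses say that $L$ nearly omits too many small targets.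

\begin{proof}[Proof of Theorem~\ref{thm:poles}]
Suppose $f\not\equiv f'$. Let $L=f'/f$, which has no zeros by Lemma~\ref{lem:L}, and let
\[
H=\frac{f'(f'-f)}{f(f-a)}=\frac{f'}f\cdot\frac{f'}{f-a}-\frac{f'}{f-a}\not\equiv0 .
\]
The factor $f'$ is chosen so that $H$ is built from logarithmic derivatives; thus $m(r,H)=S$, whatever the size of $m\big(r,\frac1{f-a}\big)$.

\emph{$H$ is small.} At a zero of $f$ of order $j\ge2$, $\operatorname{ord}H=2(j-1)-j\ge0$. A zero of $f-a$ is simple, as $f'=a\neq0$ there, and $f'-f$ vanishes there, so $H$ is regular. At a pole of $f$ of order $n$, $\operatorname{ord}H=-2(n+1)+2n=-2$. Elsewhere $H$ is regular. So $N(r,H)=2\overline N(r,f)=S$ and $T(r,H)=S$.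

\emph{$f$ as a function of $L$.} The definition of $H$ reads $L(L-1)f=H(f-a)$. With $R=H-L^2+L$ this is $Rf=aH$, so $R\not\equiv0$, and with $f'=Lf$,
\begin{equation}\label{eq:fL}
f=\frac{aH}R,\qquad f-a=\frac{aL(L-1)}R,\qquad f'-a=\frac{a(L-1)(L+H)}R .
\end{equation}
The first formula gives $T\le2T(r,L)+S$, so $L$ is not small. At a point where $H\ne0,\infty$, $f$ is finite, since poles of $f$ are poles of $H$; hence
\begin{equation}\label{eq:Rne0}
R\ne0\quad\text{wherever } H\ne0,\infty .
\end{equation}
The last two formulas in \eqref{eq:fL} differ by the factor $L+H$, which sharing forbids to vanish unless $L=1$ as well. This gives information only if $H\not\equiv-1$.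

\emph{Case $H\equiv-1$.} By \eqref{eq:Rne0}, $-R=(L-e^{i\pi/3})(L-e^{-i\pi/3})$ has no zeros. So $L$ omits $0$, $e^{i\pi/3}$, $e^{-i\pi/3}$. By Picard's theorem a meromorphic function omitting three values is constant, which contradicts the fact that $L$ is not small.

\emph{Case $H\not\equiv-1$.} Call a point \emph{generic} if $H\neq0,\infty,-1$ there. The non-generic points, each counted once, have counting function $S$. If $L=-H$ at a generic point, then $R=-H^2$, and \eqref{eq:fL} gives $f'=a$ and $f-a=-a(H+1)/H\ne0$, contrary to sharing. So at generic points $L$ avoids $0$, $-H$ and the roots of $R$. We move the first two targets to $\infty$ and $0$ by putting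
\[
U=\frac{L+H}L=1+\frac HL .
\]
Here $U\not\equiv1$ and $L=H/(U-1)$, so $U$ is not small; in particular it is not constant. Since $1/L$ is entire, the poles of $U$ are poles of $H$, and $U$ has no zero at a generic point. So $\overline N(r,U)+\overline N(r,1/U)=S$, and $\sigma=U'/U$ is small by Lemma~\ref{lem:tools}(a). Next,
\[
R=H-\frac{H^2}{(U-1)^2}+\frac H{U-1}=\frac{HG}{(U-1)^2},\qquad G=U^2-U-H\not\equiv0 .
\]
At a generic point $U$ is finite. If $G=0$ there, then $U(U-1)=H\ne0$, so $U\ne1$ and $R=0$, contrary to \eqref{eq:Rne0}. So $G$ has no zeros or poles at generic points, and $\chi=G'/G$ is small. Now compare $G'=2\sigma U^2-\sigma U-H'$ with $G'=\chi(U^2-U-H)$: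
\[
(2\sigma-\chi)U^2+(\chi-\sigma)U+(\chi H-H')\equiv0 .
\]
The coefficients are small and $U$ is not, so they all vanish by Lemma~\ref{lem:tools}(d). Then $\chi=2\sigma=\sigma$, so $\sigma\equiv0$ and $U$ is constant, a contradiction.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Meromorphic Functions That Share One Small Function CM or IM with Their First Derivative},
\texttt{http://www.i-csrs.org/\allowbreak Volumes/\allowbreak ijopca/\allowbreak vol.4/\allowbreak vol.4.3.6.November.12.pdf}

\end{thebibliography}
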